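\title{Tropicalizations of graph profiles need not be polyhedral}

\begin{abstract}
The tropicalization of the profile of a finite collection of graphs records the possible growth rates of their homomorphism counts into large graphs. It is a closed convex cone, and Blekherman, Raymond, Singh and Thomas conjectured that it is always a rational polyhedral cone. We disprove the conjecture. For every $n\ge2$ we construct $2(2^n-1)$ connected graphs whose tropicalization has a face linearly isomorphic to the closed cone generated by the entropy vectors of $n$ random variables. For $n=4$ this cone is not polyhedral by a theorem of Mat\'u\v{s}, of which we include a proof. We also show that three graphs suffice for a non-polyhedral tropicalization, and that three is the least possible number.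
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{homomorphism} from $F$ to $G$ is a map $V(F)\to V(G)$ that sends edges to edges, and $\hom(F,G)$ is the number of such maps. The \emph{profile} of a finite collection of graphs $\mathcal U=\{F_1,\dots,F_\ell\}$ is
\[
\mathcal N_{\mathcal U}=\{(\hom(F_1,G),\dots,\hom(F_\ell,G)) : G\text{ a graph}\}\subseteq\mathbb R^\ell_{\ge0}.
\]
We are interested in the orders of magnitude of the points of the profile. For $\mathcal S\subseteq\mathbb R^\ell_{\ge0}$ and $\tau>1$ let $\log_\tau(\mathcal S)$ be the set of points $(\log_\tau s_1,\dots,\log_\tau s_\ell)$ with $s\in\mathcal S$ and all $s_i>0$, and write $\log$ for $\log_e$. The \emph{tropicalization} $\operatorname{trop}(\mathcal S)=\lim_{\tau\to\infty}\log_\tau(\mathcal S)$ is the set of all $y\in\mathbb R^\ell$ for which there are $\tau_k\to\infty$ and $y_k\in\log_{\tau_k}(\mathcal S)$ with $y_k\to y$. So $y\in\operatorname{trop}(\mathcal N_{\mathcal U})$ means that there are graphs $G_k$ and scales $\tau_k\to\infty$ with $\hom(F_i,G_k)=\tau_k^{\,y_i+o(1)}$ for all $i$. Positive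 counts are at least $1$, hence $\operatorname{trop}(\mathcal N_{\mathcal U})\subseteq\mathbb R^\ell_{\ge0}$.

A \emph{pure binomial inequality} is one of the form $\prod_i\hom(F_i,G)^{a_i}\ge\prod_i\hom(F_i,G)^{b_i}$ with $a_i,b_i\ge0$; it corresponds to the linear inequality $\sum_i(a_i-b_i)y_i\ge0$. Write $\operatorname{cone}(A)$ for the set of finite nonnegative linear combinations of points of $A$, and $\operatorname{cl}$ for closure.

\begin{theorem}[Blekherman, Raymond, Singh, Thomas \cite{BRST}]\label{thm:BRST}
The set $\operatorname{trop}(\mathcal N_{\mathcal U})$ equals $\operatorname{cl}\operatorname{cone}(\log\mathcal N_{\mathcal U})$. It is a closed convex cone, determined by the linear inequalities that correspond to the pure binomial inequalities valid on $\mathcal N_{\mathcal U}$.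
\end{theorem}

A cone is \emph{polyhedral} if it is the solution set of finitely many homogeneous linear inequalities $c\cdot y\ge0$, and \emph{rational polyhedral} if all $c$ can be taken in $\mathbb Q^\ell$. For a tropicalization, being rational polyhedral means that finitely many binomial inequalities with integer exponents cut out all possible growth rates.

\begin{example}\label{ex:edge}
Let $\mathcal U=\{K_1,K_2\}$. The counts are the number of vertices and twice the number of edges, so $0\le y_2\le2y_1$ on the tropicalization. At scale $\tau=m$, one edge together with $m-2$ isolated vertices gives $(1,\log_m2)\to(1,0)$, and $K_m$ gives $(1,\log_m m(m-1))\to(1,2)$. These two rays generate $\{0\le y_2\le2y_1\}$, which is therefore the tropicalization.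
\end{example}

Passing to logarithms removes constants and lower-order terms and leaves only exponents, and in Example~\ref{ex:edge} two inequalities and two constructions account for all of them. One would guess that finitely many always do. Blekherman and Raymond \cite{BR} proved that $\operatorname{trop}(\mathcal N_{\mathcal U})$ is a rational polyhedral cone when the graphs of $\mathcal U$ are chordal and series-parallel, and Blekherman, Raymond, Singh and Thomas \cite{BRST} conjectured that the tropicalization of any graph profile is a rational polyhedral cone. The problem, as posed in \cite{Poster}, is to prove or disprove this: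
\begin{quote}
\emph{Is $\operatorname{trop}(\mathcal N_{\mathcal U})$ a rational polyhedral cone for every finite collection of graphs $\mathcal U$?}
\end{quote}
The answer is no, and the obstruction comes from Shannon entropy.

All random variables take finitely many values. The entropy of $X$ is $H(X)=-\sum_xP(X=x)\log P(X=x)$, with $0\log0=0$. Let $N=\{1,\dots,n\}$ and let $\mathcal S$ be the set of nonempty subsets of $N$. A vector $h\in\mathbb R^{\mathcal S}$ is \emph{entropic} if there are random variables $X_1,\dots,X_n$ with $h(S)=H\bigl((X_i)_{i\in S}\bigr)$ for all $S\in\mathcal S$. Let $\mathcal E_n$ be the closure of the convex cone generated by the entropic vectors. A homogeneous linear inequality holds for all entropic vectors if and only if it holds on $\mathcal E_n$.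

\begin{theorem}\label{thm:A}
For every $n\ge2$ there are connected graphs $\hat F_S,\hat J_S$ $(S\in\mathcal S)$ with the following properties. Let $\mathcal U=\{\hat F_S\}\cup\{\hat J_S\}$ and $K=\operatorname{trop}(\mathcal N_{\mathcal U})$, with coordinates $y_S$ for $\hat F_S$ and $z_S$ for $\hat J_S$.
\begin{enumerate}
\item[(1)] The functionals $f_S=y_S+z_S-2y_N$ are nonnegative on $K$. With $f=\sum_Sf_S$, the face $K\cap\{f=0\}$ equals $L(\mathcal E_n)$, where $L$ is the injective linear map that sends $h$ to the point $y_S=h(S)$, $z_S=2h(N)-h(S)$.
\item[(2)] Let $c\in\mathbb R^{\mathcal S}$. The inequality $\sum_Sc_Sh(S)\ge0$ holds for all entropic $h$ if and only if the functional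
\[
\tilde c=\sum_{c_S>0}c_S\,y_S+\sum_{c_S<0}|c_S|\,(z_S-2y_N)
\]
is nonnegative on $K$.
\end{enumerate}
\end{theorem}

We call $\tilde c$ the \emph{lift} of $c$. Part (2) turns every linear inequality for entropy into the linear inequality of a pure binomial inequality for homomorphism counts, and back. Mat\'u\v{s} \cite{Matus} proved that $\mathcal E_4$ is not polyhedral, and part (1) passes this on to $K$.

\begin{theorem}\label{thm:B}
For $n=4$ the cone $K$ of Theorem~\ref{thm:A} is not polyhedral. In particular it is not a rational polyhedral cone, and the conjecture is false.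
\end{theorem}

The collection in Theorem~\ref{thm:B} consists of $30$ connected graphs. If disconnected graphs are allowed, the number can be brought down to its minimum.

\begin{theorem}\label{thm:C}
There are three graphs $U_1,U_2,U_3$ such that $\operatorname{trop}(\mathcal N_{\{U_1,U_2,U_3\}})\subseteq\mathbb R^3$ is not polyhedral; so no finite set of pure binomial inequalities determines it. Three is least possible: for $\ell\le2$ the tropicalization is always polyhedral.
\end{theorem}

We do not address rationality for $\ell=2$. Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:A} on a vertex, an edge and a path. The graphs are built in Section~\ref{sec:graphs} and Theorem~\ref{thm:A} is proved in Section~\ref{sec:face}. Section~\ref{sec:E4} gives a self-contained proof that $\mathcal E_4$ is not polyhedral, in a form that survives projection to $\mathbb R^3$, and Section~\ref{sec:BC} deduces Theorems~\ref{thm:B} and~\ref{thm:C}.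

\section{Entropy and cones}\label{sec:prelim}

\subsection{Entropy}
Juxtaposition denotes tuples: $XY=(X,Y)$. The \emph{conditional mutual information} of $X$ and $Y$ given $Z$ is
\[
I(X{:}Y|Z)=H(XZ)+H(YZ)-H(Z)-H(XYZ),
\]
and $I(X{:}Y)$ is the case of constant $Z$. We use the following textbook facts.
\begin{enumerate}
\item[(E1)] If $X$ takes at most $r$ values, then $0\le H(X)\le\log r$, with equality on the right if $X$ is uniform on $r$ values. Moreover $H(g(X))\le H(X)$ for every function $g$, with equality if $g$ is injective.
\item[(E2)] $I(X{:}Y|Z)\ge0$, with equality if and only if $X$ and $Y$ are conditionally independent given $Z$.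
\item[(E3)] Chain rule: $I(X{:}YR|Z)=I(X{:}Y|Z)+I(X{:}R|YZ)$. By (E2), each term on the right is at most the left side.
\end{enumerate}
Applying the chain rule to $I(X{:}YR|Z)$ in both orders gives the \emph{exchange identity}
\begin{equation}\label{eq:exchange}
I(X{:}Y|Z)-I(X{:}Y|RZ)=I(X{:}R|Z)-I(X{:}R|YZ).
\end{equation}

One construction drives both halves of the paper. Given random variables $X,V,Z$ and $k\ge1$, add new variables $X^1,\dots,X^k$ so that $(X,V,Z,X^1,\dots,X^k)$ takes the value $(x,v,z,x^1,\dots,x^k)$ with probability
\[
P(X=x,V=v,Z=z)\prod_{j=1}^kP(X=x^j\mid V=v).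
\]
Given $V$, the variables $XZ,X^1,\dots,X^k$ are independent, and each pair $(X^j,V)$ has the law of $(X,V)$. We call the $X^j$ \emph{conditionally independent copies of $X$ given $V$}.

\begin{example}\label{ex:E2}
For $n=2$, (E1) and (E2) give $h(12)\ge h(2)$, $h(12)\ge h(1)$ and $h(1)+h(2)\ge h(12)$, where we write $12$ for $\{1,2\}$. In the coordinates $(h(1),h(2),h(12))$ these three inequalities define the cone generated by $(1,0,1)$, $(0,1,1)$, $(1,1,1)$; each generator is tight in two of them. If $X$ is a uniform bit, the pairs $(X,0)$, $(0,X)$, $(X,X)$ have these entropy vectors up to the factor $\log2$. So $\mathcal E_2$ is this polyhedral cone.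
\end{example}

\subsection{Witnesses of non-polyhedrality}
By the Minkowski--Weyl theorem, a cone is polyhedral if and only if it equals $\operatorname{cone}\{r_1,\dots,r_s\}$ for finitely many vectors $r_i$. To prove that a cone is not polyhedral we use two functionals that detect a curved boundary near one face.

\begin{definition}\label{def:witness}
A \emph{witness} for a cone $P\subseteq\mathbb R^d$ is a pair $(\alpha,\beta)$ of linear functionals such that
\begin{enumerate}
\item[(W1)] $\alpha\ge0$ on $P$;
\item[(W2)] $\beta\ge0$ on $P\cap\{\alpha=0\}$;
\item[(W3)] for every $M\ge0$, the functional $\beta+M\alpha$ is negative at some point of $P$.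
\end{enumerate}
\end{definition}

For the round cone $\{(a,b,c): a,c\ge0,\ ac\ge b^2\}$ the pair $(a,b)$ is a witness: $a=0$ forces $b=0$, and $b+Ma$ is negative at $(t^2,-t,1)$ for small $t>0$.

\begin{lemma}\label{lem:witness}
A cone that has a witness is not polyhedral.
\end{lemma}

\begin{proof}
Suppose that $P=\operatorname{cone}\{r_1,\dots,r_s\}$ and that (W1) and (W2) hold. Each $\alpha(r_i)$ is nonnegative. Choose $M\ge0$ with $M\ge-\beta(r_i)/\alpha(r_i)$ whenever $\alpha(r_i)>0$. If $\alpha(r_i)=0$, then $\beta(r_i)\ge0$ by (W2). So $\beta+M\alpha$ is nonnegative at every $r_i$, hence on $P$, and (W3) fails.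
\end{proof}

\section{The idea: a face on which counts are entropies}\label{sec:idea}

Let $G$ be a graph with at least one edge and with degrees $d_v$. The logarithms of the counts of $K_1$, $K_2$ and the path $K_{1,2}$ are
\[
y_1=\log|V(G)|,\qquad y_2=\log\sum_vd_v,\qquad y_3=\log\sum_vd_v^2 .
\]
The Cauchy--Schwarz inequality gives $y_1+y_3\ge2y_2$, with equality exactly when $G$ is regular. A second proof shows more. Let $Y$ be a uniformly random homomorphism $K_2\to G$, so that $H(Y)=y_2$, and let $X$ be the image of the first vertex. Since $X$ is a vertex of $G$, we have $H(X)\le y_1$. Let $Y'$ be a conditionally independent copy of $Y$ given $X$. The oriented edges $Y$ and $Y'$ start at the same vertex, so together they form a random homomorphism $K_{1,2}\to G$, and $H(YY')\le y_3$. From $I(Y{:}Y'|X)=0$ we get $H(YY')=2H(Y)-H(X)$. Altogether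
\begin{equation}\label{eq:toy}
2y_2-y_3\ \le\ H(X)\ \le\ y_1 .
\end{equation}
The quantity $y_1+y_3-2y_2$ is the length of an interval that contains $H(X)$. For the star $K_{1,m}$ the interval is long: the counts are $m+1$, $2m$, $m^2+m$, so after division by $\log m$ the interval tends to $[0,1]$, while $H(X)=\log2+\frac12\log m$ lands in the middle. On the face $y_1+y_3=2y_2$ the interval is a point, and the count $y_1$ \emph{is} the entropy of $X$.

To see $n$ random variables at once, replace $K_2$ by a graph $T$ with $n$ distinguished vertices $x_1,\dots,x_n$, whose images under a random homomorphism are the variables. For each $S\in\mathcal S$, replace $K_1$ by a subgraph $F_S$ of $T$ that contains the $x_i$ with $i\in S$, and replace $K_{1,2}$ by two copies of $T$ glued along these $x_i$. The argument for \eqref{eq:toy} then traps every joint entropy $h(S)$ in an interval, and on the face where all intervals collapse the counts form an entropy vector. This direction needs nothing from the target graph. The converse, that every entropy vector appears on the face, meets two difficulties.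
\begin{itemize}
\item The vertices $x_1,\dots,x_n$ must play different roles. The natural choice for $F_{\{i\}}$ is the single vertex $x_i$, but as plain graphs all of these are $K_1$, which would force $h(1)=\dots=h(n)$. We give the vertices types and enforce the types by gadgets (Section~\ref{sec:graphs}).
\item The targets must be regular in all $2^n-1$ senses at once, with prescribed entropies. We obtain them from the symmetric group acting on sequences (Section~\ref{sec:face}).
\end{itemize}

\section{The graphs}\label{sec:graphs}

Fix $n\ge2$. The elements of $\mathcal S$ are called \emph{types}.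

\subsection{Typed graphs}
Let $T$ be the graph with vertices $x_S$ $(S\in\mathcal S)$ and edges $x_Sx_{\{i\}}$ for $|S|\ge2$ and $i\in S$; write $x_i=x_{\{i\}}$. A \emph{typed graph} is a graph $W$ with a homomorphism $t\colon W\to T$, and $v$ has \emph{type} $S$ if $t(v)=x_S$. Every edge of $T$ joins a singleton to a non-singleton, so $T$ is bipartite, and so is every typed graph. For typed graphs $F,W$ let $\hom_t(F,W)$ be the number of type-preserving homomorphisms $F\to W$. Define:
\begin{itemize}
\item $F_{\{i\}}$ is the single vertex $x_i$;
\item for $2\le|S|<n$, $F_S$ is the star with center $x_S$ and leaves $x_i$ $(i\in S)$;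
\item $F_N=T$;
\item $J_S$ consists of two copies of $T$ glued along the vertices $x_i$ $(i\in S)$.
\end{itemize}
The $F_S$ are subgraphs of $T$, typed by inclusion, and $J_S$ is typed by folding the two copies onto $T$. The graph $T$ is connected, because $x_N$ is adjacent to every $x_i$ and every other vertex is adjacent to some $x_i$; hence all $F_S$ and $J_S$ are connected. The graph $J_S$ is simple, because every edge has a non-singleton endpoint, which is not glued. For $n=2$, $T$ is the path $x_1\,x_{12}\,x_2$, the graph $J_{\{1\}}$ is the path $x_2\,x_{12}\,x_1\,x_{12}'\,x_2'$, and $J_{\{1,2\}}$ is the $4$-cycle $x_1\,x_{12}\,x_2\,x_{12}'$.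

These graphs are designed to measure the projections of a finite set. Let $\Omega\subseteq\mathcal Y_1\times\dots\times\mathcal Y_n$ be finite and nonempty, let $\omega\mapsto\omega_S=(\omega_i)_{i\in S}$ be the projection to the coordinates in $S$, and let $\Omega_S$ be the image of $\Omega$. Let $W(\Omega)$ be the typed graph whose vertices of type $S$ are the elements of $\Omega_S$ (taken disjointly for different $S$), in which each $s\in\Omega_S$ with $|S|\ge2$ is joined to its coordinates $s_i\in\Omega_{\{i\}}$, $i\in S$. Call $\Omega$ \emph{regular} if for each $S$ all fibers of the projection $\Omega\to\Omega_S$ have the same size.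

\begin{lemma}\label{lem:counts}
For all $S\in\mathcal S$ we have $\hom_t(F_S,W(\Omega))=|\Omega_S|$, and $\hom_t(J_S,W(\Omega))$ is the number of pairs $(\omega,\omega')\in\Omega^2$ with $\omega_S=\omega'_S$. If $\Omega$ is regular, this number is $|\Omega|^2/|\Omega_S|$.
\end{lemma}

\begin{proof}
For $|S|=1$ the first count is the number of vertices of type $S$. For $2\le|S|<n$ the center $x_S$ can go to any $s\in\Omega_S$, and then $x_i$ must go to $s_i$, the only neighbor of $s$ of type $\{i\}$. For $S=N$, the image $\omega\in\Omega$ of $x_N$ forces $x_i\mapsto\omega_i$ in the same way. For $2\le|R|<n$ the image of $x_R$ must then be an element of $\Omega_R$ adjacent to $\omega_i$ for all $i\in R$, that is, with $i$-th coordinate $\omega_i$; there is exactly one, namely $\omega_R$. So type-preserving homomorphisms $T\to W(\Omega)$ correspond to elements of $\Omega$. A type-preserving homomorphism from $J_S$ is a pair of these that agree on $x_i$ for $i\in S$, that is, a pair $(\omega,\omega')$ with $\omega_S=\omega'_S$. If $\Omega$ is regular, there are $|\Omega|$ choices of $\omega$ and then $|\Omega|/|\Omega_S|$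 choices of $\omega'$ in the same fiber.
\end{proof}

The center $x_S$ is what makes $F_S$ count $\Omega_S$: without it the leaves would be independent and the count would be $\prod_{i\in S}|\Omega_{\{i\}}|$. The vertices $x_S$ are included in $T$ so that $F_S$ is a subgraph of $T$, and the proof shows that they do not change the count of $T$.

\subsection{Enforcing types}
We attach to each vertex a gadget that can only be mapped to a gadget of the same type. Recall that the \emph{girth} of a graph is the length of a shortest cycle, and the \emph{odd girth} of a non-bipartite graph is the length of a shortest odd cycle.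

\begin{lemma}\label{lem:gadgets}
There are graphs $P_S$ $(S\in\mathcal S)$ that are connected, triangle-free and non-bipartite and satisfy $\hom(P_S,P_R)=0$ for $S\ne R$.
\end{lemma}

\begin{proof}
Suppose there is a homomorphism $P\to P'$ of non-bipartite graphs. Composing it with a proper coloring of $P'$ shows $\chi(P)\le\chi(P')$. A shortest odd cycle of $P$ maps to a closed walk of the same odd length in $P'$, and such a walk contains an odd cycle that is no longer; so the odd girth of $P$ is at least that of $P'$. It therefore suffices to find a sequence of connected, triangle-free, non-bipartite graphs along which both the chromatic number and the odd girth strictly increase: odd girth excludes homomorphisms from an earlier graph to a later one, and chromatic number excludes the other direction.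

Start with $C_5$. By a theorem of Erd\H{o}s \cite{Erdos} there are graphs of arbitrarily large girth and chromatic number. Given a term $P$, take a graph whose girth exceeds the odd girth of $P$ and whose chromatic number exceeds $\chi(P)$, and let the next term be a component of largest chromatic number. It has girth greater than $5$ and chromatic number greater than $3$, so it is triangle-free and non-bipartite, and its odd girth, being at least its girth, exceeds that of $P$.
\end{proof}

Fix such graphs. For a typed graph $W$ let $\hat W$ be the graph obtained by adding, for each vertex $v$ of type $S$, a new copy $P^v$ of $P_S$ and joining all its vertices to $v$. The \emph{cones} $Q^v=\{v\}\cup V(P^v)$ partition $V(\hat W)$, the graph $W$ is an induced subgraph of $\hat W$, and $\hat W$ is connected if $W$ is. The point of the cones is that they contain all triangles of $\hat W$, and homomorphisms send triangles to triangles.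

\begin{lemma}\label{lem:cone}
Let $Q$ consist of $P_S$ and an apex $a$ joined to all vertices of $P_S$, and let $\theta\colon Q\to\hat W$ be a homomorphism. Then $\theta(a)=w$ for a vertex $w$ of $W$ of type $S$, and $\theta(P_S)\subseteq P^w$.
\end{lemma}

\begin{proof}
Every triangle of $\hat W$ lies in one cone: $W$ is bipartite, so the triangle has a vertex in some $P^w$, and all neighbors of that vertex lie in $Q^w$. Let $Q^w$ be the cone that contains $\theta(a)$ and let $R$ be the type of $w$. Since $P_S$ is connected and has more than one vertex, each of its vertices lies on an edge of $P_S$, hence in a triangle of $Q$ through $a$. The image of this triangle lies in one cone, which must be $Q^w$. So $\theta(Q)\subseteq Q^w$.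

Suppose $\theta(a)=p\in P^w$. Then $\theta$ maps $P_S$ into the neighborhood of $p$. This consists of $w$ and the neighbors of $p$ in $P^w$, which are pairwise non-adjacent because $P_R$ is triangle-free; so it induces a star. A graph with a homomorphism to a star is bipartite, and $P_S$ is not. Hence $\theta(a)=w$, and $\theta$ maps $P_S$ into the neighbors of $w$ in $Q^w$, that is, into $P^w\cong P_R$. This is a homomorphism $P_S\to P_R$, so $R=S$.
\end{proof}

Each property of the gadgets was used once. It cannot simply be dropped: if $P_S$ were a single edge, $Q$ would be a triangle and the apex could go to any of its vertices.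

\begin{corollary}\label{cor:hat}
For typed graphs $F$ and $W$ we have $\hom(\hat F,\hat W)=c_F\hom_t(F,W)$, where $c_F\ge1$ is the product over $v\in V(F)$ of $\hom(P_S,P_S)$, with $S$ the type of $v$. The constant $c_F$ does not depend on $W$.
\end{corollary}

\begin{proof}
Let $\theta\colon\hat F\to\hat W$ be a homomorphism. By Lemma~\ref{lem:cone} applied to each cone of $\hat F$, the restriction $\phi$ of $\theta$ to $V(F)$ is a type-preserving map to $V(W)$, and $\theta$ restricts to homomorphisms $P^v\to P^{\phi(v)}$. As $W$ is induced in $\hat W$, the map $\phi$ is a homomorphism $F\to W$. Conversely, a type-preserving homomorphism $\phi$ and arbitrary homomorphisms $P^v\to P^{\phi(v)}$ define a homomorphism $\hat F\to\hat W$, since every edge of $\hat F$ lies in $F$, lies in some $P^v$, or joins $v$ to $P^v$, and $\phi(v)$ is adjacent to all of $P^{\phi(v)}$.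
\end{proof}

From now on $\mathcal U=\{\hat F_S,\hat J_S:S\in\mathcal S\}$ and $K=\operatorname{trop}(\mathcal N_{\mathcal U})$; points of $\mathbb R^{\mathcal U}$ are written $\xi=(y,z)$. All graphs of $\mathcal U$ are connected.

\section{The entropy cone as a face}\label{sec:face}

We first carry out the argument for \eqref{eq:toy} for an arbitrary target graph and pass to the limit.

\begin{proposition}\label{prop:sandwich}
For every $(y,z)\in K$ there is $h\in\mathcal E_n$ with
\begin{equation}\label{eq:sandwich}
2y_N-z_S\ \le\ h(S)\ \le\ y_S\qquad\text{for all }S\in\mathcal S .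
\end{equation}
\end{proposition}

\begin{proof}
First let $G$ be a graph in which all counts from $\mathcal U$ are positive, and let $y_S=\log\hom(\hat F_S,G)$ and $z_S=\log\hom(\hat J_S,G)$. Let $Y$ be a uniformly random homomorphism $\hat T\to G$, so $H(Y)=y_N$. In $J_S$ a glued vertex $x_i$ is a single vertex and carries a single gadget, so $\hat J_S$ consists of two copies of $\hat T$ glued along the whole cones $Q^{x_i}$, $i\in S$. For this reason we let $X_i$ be the restriction of $Y$ to the cone $Q^{x_i}$ rather than to the vertex $x_i$. Put $X_S=(X_i)_{i\in S}$ and $h(S)=H(X_S)$. We claim that this entropic vector satisfies \eqref{eq:sandwich}.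

The graph $\hat F_S$ is a subgraph of $\hat T$ that contains the cones $Q^{x_i}$, $i\in S$. The restriction of $Y$ to $\hat F_S$ is a random homomorphism $\hat F_S\to G$ that determines $X_S$. By (E1), $h(S)\le H(Y|_{\hat F_S})\le y_S$.

Let $Y'$ be a conditionally independent copy of $Y$ given $X_S$. Since $(Y',X_S)$ has the law of $(Y,X_S)$, the restriction of $Y'$ to the cones $Q^{x_i}$, $i\in S$, is $X_S$. So $Y$ and $Y'$ agree on the glued part, and since every edge of $\hat J_S$ lies in one of the two copies, they define a random homomorphism $\hat J_S\to G$, from which $Y$ and $Y'$ can be recovered. Thus $H(YY')\le z_S$. As $X_S$ is a function of $Y$ and also of $Y'$,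
\[
0=I(Y{:}Y'|X_S)=H(Y)+H(Y')-h(S)-H(YY')=2y_N-h(S)-H(YY'),
\]
and therefore $2y_N-h(S)\le z_S$.

Now let $(y,z)\in K$ be the limit of points $(y^k,z^k)\in\log_{\tau_k}(\mathcal N_{\mathcal U})$ coming from graphs $G_k$. Let $h_k\in\mathcal E_n$ be the entropic vector of $G_k$ constructed above, divided by $\log\tau_k>0$. Then $(y^k,z^k)$ and $h_k$ satisfy \eqref{eq:sandwich}. In particular $0\le h_k(S)\le y^k_S$, so $(h_k)$ is bounded and a subsequence converges to some $h$ in the closed set $\mathcal E_n$. The inequalities pass to the limit.
\end{proof}

For the converse we need regular sets with prescribed entropies. Powers of the support of a distribution do not work. For $\Omega=\{(0,0),(0,1),(1,0)\}$ the fibers over the first coordinate have sizes $2$ and $1$, so for the $m$-th power of $\Omega$ the typed counts of $F_{\{1\}}$, $J_{\{1\}}$, $T$ are $2^m$, $5^m$, $3^m$; in the limit at scale $e^m$ we get $f_{\{1\}}=\log\frac{10}9>0$, off the face. The remedy is to keep only the sequences with exactly the right frequencies.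

\begin{lemma}\label{lem:regular}
Let $(X_1,\dots,X_n)$ have a law $p$ with rational probabilities and entropy vector $h$. As $m$ runs over the multiples of a common denominator, there are regular sets $\Omega^{(m)}$ with $\log|\Omega^{(m)}_S|=m\,h(S)+O(\log m)$ for all $S\in\mathcal S$.
\end{lemma}

\begin{proof}
Let $X_i$ take values in $\mathcal X_i$, let $\mathcal X_S=\prod_{i\in S}\mathcal X_i$, and let $p_S$ be the law of $(X_i)_{i\in S}$. Let $\Omega=\Omega^{(m)}$ be the set of sequences in $(\mathcal X_N)^m$ in which each $x\in\mathcal X_N$ occurs exactly $m\,p(x)$ times. Regard $\Omega$ as a subset of $\mathcal X_1^m\times\dots\times\mathcal X_n^m$; the projection $\Omega\to\Omega_S$ then applies $\mathcal X_N\to\mathcal X_S$ to each term. The symmetric group on the $m$ positions acts transitively on $\Omega$, and the projection commutes with the action. Hence the group acts transitively on $\Omega_S$, and a permutation that carries $s$ to $s'$ carries the fiber over $s$ bijectively to the fiber over $s'$. So $\Omega$ is regular. Moreover $\Omega_S$ is the set of all rearrangements of one sequence in which each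 $a\in\mathcal X_S$ occurs $m\,p_S(a)$ times, so $|\Omega_S|=m!/\prod_a(m\,p_S(a))!$. By Stirling's formula, $\log k!=k\log k-k+O(\log m)$ uniformly for $0\le k\le m$, and the number of values $a$ is fixed. Using $\sum_ap_S(a)=1$,
\[
\log|\Omega_S|=m\log m-\sum_am\,p_S(a)\bigl(\log m+\log p_S(a)\bigr)+O(\log m)=m\,h(S)+O(\log m).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:realize}
$L(\mathcal E_n)\subseteq K$.
\end{proposition}

\begin{proof}
Let $\Omega$ be regular and put $h_\Omega(S)=\log|\Omega_S|$. By Lemma~\ref{lem:counts} the typed counts of $F_S$ and $J_S$ in $W(\Omega)$ have logarithms $h_\Omega(S)$ and $2h_\Omega(N)-h_\Omega(S)$. By Corollary~\ref{cor:hat} all counts from $\mathcal U$ in the graph $\widehat{W(\Omega)}$ are positive, and their logarithms form the vector $L(h_\Omega)+\kappa$, where $\kappa$ has coordinates $\log c_{F_S}$, $\log c_{J_S}$ and does not depend on $\Omega$.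

Let $h$ be the entropy vector of a rational law and take $\Omega^{(m)}$ from Lemma~\ref{lem:regular}. With $\tau=e^m$, the points $\frac1m\bigl(L(h_{\Omega^{(m)}})+\kappa\bigr)\in\log_\tau(\mathcal N_{\mathcal U})$ converge to $L(h)$, so $L(h)\in K$. Rational laws are dense among the laws on a fixed finite set, entropy is a continuous function of the law, and $K$ is closed; so $L(h)\in K$ for every entropic $h$. By Theorem~\ref{thm:BRST}, $K$ is a closed convex cone, so $L^{-1}(K)$ is a closed convex cone that contains all entropic vectors, and it contains $\mathcal E_n$.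
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(1) Let $\xi=(y,z)\in K$ and take $h\in\mathcal E_n$ as in Proposition~\ref{prop:sandwich}. The number $f_S(\xi)$ is the right end of \eqref{eq:sandwich} minus the left end, so $f_S(\xi)\ge0$. If $f(\xi)=0$, then every $f_S(\xi)$ vanishes and \eqref{eq:sandwich} holds with equalities: $y_S=h(S)$, in particular $y_N=h(N)$, and $z_S=2y_N-h(S)=2h(N)-h(S)$. So $\xi=L(h)$, and $K\cap\{f=0\}\subseteq L(\mathcal E_n)$. Conversely, $L(\mathcal E_n)\subseteq K$ by Proposition~\ref{prop:realize}, and $f_S(L(h))=h(S)+2h(N)-h(S)-2h(N)=0$.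

(2) Suppose $\sum_Sc_Sh(S)\ge0$ for all entropic $h$, hence on $\mathcal E_n$. For $\xi\in K$ and $h$ as above, \eqref{eq:sandwich} gives $y_S\ge h(S)$ and $z_S-2y_N\ge-h(S)$, so
\[
\tilde c(\xi)\ \ge\ \sum_{c_S>0}c_Sh(S)-\sum_{c_S<0}|c_S|\,h(S)=\sum_Sc_Sh(S)\ \ge\ 0 .
\]
For the converse, at a point $L(h)$ we have $y_S=h(S)$ and $z_S-2y_N=-h(S)$, so
\begin{equation}\label{eq:liftL}
\tilde c(L(h))=\sum_Sc_Sh(S)\qquad\text{for all }h\in\mathbb R^{\mathcal S}.
\end{equation}
If $\tilde c\ge0$ on $K$ and $h$ is entropic, then $L(h)\in K$, and \eqref{eq:liftL} gives the inequality for $h$.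
\end{proof}

\begin{example}
For $n=2$, Example~\ref{ex:E2} shows that the face $K\cap\{f=0\}$ is generated by three rays. In the order $(y_1,y_2,y_{12};z_1,z_2,z_{12})$ they are $(1,0,1;1,2,1)$, $(0,1,1;2,1,1)$ and $(1,1,1;1,1,1)$. They come from the regular sets $[m]\times\{1\}$, $\{1\}\times[m]$ and the diagonal of $[m]^2$ at scale $\tau=m$; for the first, the typed counts in Lemma~\ref{lem:counts} are $(m,1,m;m,m^2,m)$.
\end{example}

\section{The cone $\mathcal E_4$ is not polyhedral}\label{sec:E4}

Write $A,B,C,D$ for $X_1,X_2,X_3,X_4$ and put
\[
\Psi=I(C{:}D|A)+I(C{:}D|B)+I(A{:}B)-I(C{:}D),\qquad\delta=I(A{:}C|D)+I(A{:}D|C).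
\]
Expanding the definitions, these are linear functionals of the entropy vector:
\begin{align*}
\Psi&=h(13)+h(14)+h(23)+h(24)+h(34)-h(12)-h(3)-h(4)-h(134)-h(234),\\
\delta&=h(13)+h(14)+2h(34)-h(3)-h(4)-2h(134).
\end{align*}
We show that $(\delta,\Psi)$ is a witness for $\mathcal E_4$. Property (W1) follows from (E2). Property (W2) concerns all points of the closed cone $\mathcal E_4$ with $\delta=0$, and these need not be entropic; it is not enough to treat distributions with $\delta=0$. We need inequalities that hold for all distributions and yield $\Psi\ge0$ in the limit $\delta=0$.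

\subsection{A sequence of inequalities}
For a further random variable $Z$ let
\[
\Psi(Z)=I(C{:}D|AZ)+I(C{:}D|BZ)+I(A{:}B|Z)-I(C{:}D|Z).
\]
Dropping two nonnegative terms gives $\Psi(Z)\ge I(C{:}D|AZ)-I(C{:}D|Z)$. If $Z$ consists of $j$ copies of $A$, the right side is an increment $a_{j+1}-a_j$ of a nonnegative sequence, and such increments cannot stay below a negative constant. What remains is to compare $\Psi$ with $\Psi(Z)$. The next lemma bounds the price of adding one variable to the conditioning.

\begin{lemma}\label{lem:step}
If $I(R{:}AB|CDZ)=0$, then $\Psi(Z)\ge\Psi(RZ)-I(R{:}C|DZ)-I(R{:}D|CZ)$.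
\end{lemma}

\begin{proof}
Every term below is conditioned also on $Z$, which we suppress; (E2), (E3) and \eqref{eq:exchange} hold with this extra conditioning. We compute how each of the four terms of $\Psi$ changes. By \eqref{eq:exchange} and the chain rule,
\begin{align}
I(A{:}B)-I(A{:}B|R)&=I(R{:}A)-I(R{:}A|B)=I(R{:}A)+I(R{:}B)-I(R{:}AB),\label{eq:s1}\\
I(C{:}D)-I(C{:}D|R)&=I(R{:}C)-I(R{:}C|D),\label{eq:s2}\\
I(C{:}D|A)-I(C{:}D|RA)&=I(R{:}C|A)-I(R{:}C|AD).\notag
\end{align}
In the last line, $I(R{:}C|A)=I(R{:}AC)-I(R{:}A)\ge I(R{:}C)-I(R{:}A)$. The hypothesis gives $I(R{:}A|CD)=0$, so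
\[
I(R{:}C|AD)\le I(R{:}AC|D)=I(R{:}C|D)+I(R{:}A|CD)=I(R{:}C|D).
\]
Therefore
\begin{equation}\label{eq:s3}
I(C{:}D|A)-I(C{:}D|RA)\ \ge\ I(R{:}C)-I(R{:}A)-I(R{:}C|D).
\end{equation}
The hypothesis is symmetric in $A$ and $B$, so \eqref{eq:s3} also holds with $B$ in place of $A$. Add both versions of \eqref{eq:s3} and \eqref{eq:s1}, and subtract \eqref{eq:s2}. The terms $I(R{:}A)$ and $I(R{:}B)$ cancel, and
\[
\Psi-\Psi(R)\ \ge\ I(R{:}C)-I(R{:}C|D)-I(R{:}AB).
\]
Finally, using the hypothesis once more,
\[
I(R{:}AB)\le I(R{:}ABCD)=I(R{:}CD)+I(R{:}AB|CD)=I(R{:}C)+I(R{:}D|C).\qedhere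
\]
\end{proof}

\begin{proposition}[Mat\'u\v{s} \cite{Matus}]\label{prop:matus}
For every integer $k\ge1$ and all random variables $A,B,C,D$,
\[
k\Psi+I(C{:}D|A)+\tfrac{k(k+1)}2\,\delta\ \ge\ 0 .
\]
Consequently, if $h\in\mathcal E_4$ and $\delta(h)=0$, then $\Psi(h)\ge0$.
\end{proposition}

\begin{proof}
Let $A_1,\dots,A_{k+1}$ be conditionally independent copies of $A$ given $CD$, so that given $CD$ the variables $AB,A_1,\dots,A_{k+1}$ are independent. Write $A_{\le j}=(A_1,\dots,A_j)$ and $A_{<j}=A_{\le j-1}$, with $A_{\le0}$ constant. Then $I(A_j{:}AB|CDA_{<j})=0$, so Lemma~\ref{lem:step} applies with $R=A_j$ and $Z=A_{<j}$. Its error terms are bounded by those of $\delta$: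
\[
I(A_j{:}C|DA_{<j})\le I(A_j{:}CA_{<j}|D)=I(A_j{:}C|D)+I(A_j{:}A_{<j}|CD)=I(A{:}C|D),
\]
because $A_j$ is independent of $A_{<j}$ given $CD$ and $(A_j,C,D)$ has the law of $(A,C,D)$. Exchanging $C$ and $D$ gives $I(A_j{:}D|CA_{<j})\le I(A{:}D|C)$. Hence $\Psi(A_{<j})\ge\Psi(A_{\le j})-\delta$, and by induction $\Psi\ge\Psi(A_{\le j})-j\delta$.

Put $a_j=I(C{:}D|A_{\le j})\ge0$; then $a_1=I(C{:}D|A)$. Given $CD$, the variables $A,A_1,\dots,A_{k+1}$ are independent with the same law, so $(A,A_{\le j},C,D)$ has the law of $(A_{\le j+1},C,D)$, and $I(C{:}D|AA_{\le j})=a_{j+1}$ for $j\le k$. Thus $\Psi(A_{\le j})\ge a_{j+1}-a_j$ and $\Psi\ge a_{j+1}-a_j-j\delta$. Summing over $j=1,\dots,k$,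
\[
k\Psi\ \ge\ a_{k+1}-a_1-\tfrac{k(k+1)}2\,\delta\ \ge\ -I(C{:}D|A)-\tfrac{k(k+1)}2\,\delta .
\]
This inequality is linear in $h$, so it holds on $\mathcal E_4$. If $h\in\mathcal E_4$ has $\delta(h)=0$, divide by $k$ and let $k\to\infty$.
\end{proof}

\subsection{Distributions with $\Psi$ much more negative than $\delta$ is positive}
After division by $k$, the inequality of Proposition~\ref{prop:matus} has coefficient $\frac{k+1}2$ at $\delta$, which grows as the remaining error term shrinks. Property (W3) says that this growth cannot be avoided.

Here is the plan. Let $A$ be the indicator of a rare event, of probability $\varepsilon$, whose occurrence reveals that $C=D=1$. We shall see that $I(A{:}X)\approx\varepsilon\log\frac1q$ for $X\in\{C,D,CD\}$, where $q$ is the probability of the revealed value. If $C$ and $D$ are nearly equal uniform bits, then $q\approx\frac12$ in all three cases: $A$ tells $C$ almost nothing once $D$ is known, so $\delta$ is much smaller than $\varepsilon$, while conditioning on $A$ lowers $I(C{:}D)$ by about $\varepsilon\log2$. The variable $B$ must kill the two other positive terms of $\Psi$.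 We make $C$ and $D$ noisy versions of $B$, with independent noise of rate $\eta$, and arrange that $A$ is independent of $B$. This forces $\varepsilon=P(A=1\mid B=0)\le P(C=D=1\mid B=0)=\eta^2$.

For laws $Q',Q$ on a finite set with $Q>0$, let $D(Q'\|Q)=\sum_xQ'(x)\log\frac{Q'(x)}{Q(x)}$ be the relative entropy. It is nonnegative, and $\log t\le t-1$ gives
\[
D(Q'\|Q)\le\sum_x\frac{Q'(x)^2}{Q(x)}-1=\sum_x\frac{(Q'(x)-Q(x))^2}{Q(x)}.
\]
If $X$ has law $Q$ and conditional law $Q^a$ given $A=a$, then $I(A{:}X)=\sum_aP(A=a)\,D(Q^a\|Q)$.

\begin{proposition}\label{prop:neg}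
For every $M\ge0$ there is an entropic $h$ with $\Psi(h)+M\delta(h)<0$.
\end{proposition}

\begin{proof}
Let $0<\eta<\frac12$ and $\varepsilon=\eta^2$. Let $B$ be a uniform bit and let $C=B\oplus N_1$, $D=B\oplus N_2$, where $N_1,N_2$ are bits equal to $1$ with probability $\eta$ and $B,N_1,N_2$ are independent. Put $q_b=P(C=D=1\mid B=b)$, so $q_1=(1-\eta)^2$ and $q_0=\eta^2$; both are at least $\varepsilon$. Let $A=0$ if $(C,D)\ne(1,1)$. If $C=D=1$, let $A=1$ with conditional probability $\varepsilon/q_B\le1$ and $A=0$ otherwise. Then $P(A=1\mid B=b)=\varepsilon$ for both $b$, so $I(A{:}B)=0$ and $P(A=1)=\varepsilon$. Also $I(C{:}D|B)=0$. By \eqref{eq:exchange} and the chain rule,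
\begin{align*}
\Psi&=I(C{:}D|A)-I(C{:}D)=I(A{:}C|D)-I(A{:}C)=I(A{:}CD)-I(A{:}C)-I(A{:}D),\\
\delta&=2I(A{:}CD)-I(A{:}C)-I(A{:}D).
\end{align*}

Let $X$ be one of $C$, $D$, $CD$, with law $Q>0$. Given $A=1$, $X$ equals a fixed value $x_0$; let $q=Q(x_0)$ and let $\mathbf 1$ be the point mass at $x_0$, so $D(\mathbf 1\|Q)=\log\frac1q$. Given $A=0$, $X$ has law $Q^0=(Q-\varepsilon\mathbf 1)/(1-\varepsilon)$, and $Q^0-Q=\frac\varepsilon{1-\varepsilon}(Q-\mathbf 1)$. Since $\sum_x(Q(x)-\mathbf 1(x))^2/Q(x)=1-2+\frac1q$, we get $I(A{:}X)=\varepsilon\log\frac1q+r$ with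
\[
0\le r=(1-\varepsilon)D(Q^0\|Q)\le\frac{\varepsilon^2}{1-\varepsilon}\Bigl(\frac1q-1\Bigr).
\]
For $X=C$ and $X=D$ we have $q=\frac12$. For $X=CD$ we have $q=\frac12(q_0+q_1)=\frac12(1-2\eta+2\eta^2)=\frac14+(\eta-\frac12)^2\ge\frac14$, and $\log\frac1q=\log2+\lambda$ with $\lambda=-\log(1-2\eta+2\eta^2)$. As $\varepsilon\le\frac12$ and $\frac1q-1\le3$, we have $r\le6\varepsilon^2$. Hence
\[
I(A{:}CD)\le\varepsilon(\log2+\lambda)+6\varepsilon^2,\qquad I(A{:}C),\,I(A{:}D)\ge\varepsilon\log2,
\]
which gives $\Psi\le-\varepsilon(\log2-\lambda-6\varepsilon)$ and $\delta\le2\varepsilon\lambda+12\varepsilon^2$, and so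
\[
\Psi+M\delta\ \le\ -\varepsilon\,(\log2-\lambda-6\varepsilon-2M\lambda-12M\varepsilon).
\]
As $\eta\to0$, both $\lambda$ and $\varepsilon$ tend to $0$, and the right side is negative for small $\eta$.
\end{proof}

Propositions~\ref{prop:matus} and~\ref{prop:neg} are (W2) and (W3), and Lemma~\ref{lem:witness} gives the theorem of Mat\'u\v{s} \cite{Matus} in the form that we need.

\begin{corollary}\label{cor:E4}
The pair $(\delta,\Psi)$ is a witness for $\mathcal E_4$. In particular, $\mathcal E_4$ is not polyhedral.
\end{corollary}

\section{Non-polyhedral tropicalizations}\label{sec:BC}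

Throughout this section $n=4$, so $K\subseteq\mathbb R^{30}_{\ge0}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $K$ is defined by finitely many linear inequalities. Adding $f\ge0$ and $-f\ge0$ defines $K\cap\{f=0\}$, which is $L(\mathcal E_4)$ by Theorem~\ref{thm:A}(1). Since $L$ is injective, $\mathcal E_4=L^{-1}(L(\mathcal E_4))$, and composing the inequalities with $L$ defines $\mathcal E_4$ by finitely many linear inequalities. This contradicts Corollary~\ref{cor:E4}.
\end{proof}

For Theorem~\ref{thm:C} we project $K$ to $\mathbb R^3$. A linear image of a non-polyhedral cone may well be polyhedral, so we must choose the projection to retain the obstruction. A witness involves only two functionals, and these will be two of the three coordinates. We first lift the witness from $\mathcal E_4$ to $K$. The first functional has to be nonnegative on all of $K$, not only on the face; this is what the lift in Theorem~\ref{thm:A}(2) provides. Let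
\[
\tilde\delta=y_{13}+y_{14}+2y_{34}+(z_3-2y_N)+(z_4-2y_N)+2(z_{134}-2y_N)
\]
be the lift of $\delta$, and put $\alpha=f+\tilde\delta$ and $\beta(y,z)=\Psi(y)$, where $y=(y_S)_S$ is substituted for $h$. Both functionals have integer coefficients.

\begin{lemma}\label{lem:Kwitness}
The pair $(\alpha,\beta)$ is a witness for $K$.
\end{lemma}

\begin{proof}
On $K$ we have $f\ge0$ by Theorem~\ref{thm:A}(1), and $\tilde\delta\ge0$ by Theorem~\ref{thm:A}(2) because $\delta\ge0$ on entropic vectors. This is (W1). For all $h$ we have $\alpha(L(h))=\delta(h)$, by $f\circ L=0$ and \eqref{eq:liftL}, and $\beta(L(h))=\Psi(h)$. If $\xi\in K$ and $\alpha(\xi)=0$, then $f(\xi)=0$, so $\xi=L(h)$ with $h\in\mathcal E_4$; then $\delta(h)=\alpha(\xi)=0$, and $\beta(\xi)=\Psi(h)\ge0$ by Proposition~\ref{prop:matus}. This is (W2). Given $M\ge0$, take $h$ from Proposition~\ref{prop:neg}; then $L(h)\in K$ and $(\beta+M\alpha)(L(h))=\Psi(h)+M\delta(h)<0$. This is (W3).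
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Counts multiply over disjoint unions: $\hom(F\sqcup F',G)=\hom(F,G)\hom(F',G)$. So a functional on $\mathbb R^{30}$ with positive integer coefficients is the logarithmic count of a single graph, the disjoint union of the graphs of $\mathcal U$ with these multiplicities. The functionals $\alpha$ and $\beta$ have negative coefficients, which we remove with a third functional. Let $\sigma$ be the sum of all $30$ coordinates, choose a positive integer $c$ such that all coefficients of $\alpha+c\sigma$ and $\beta+c\sigma$ are positive, and let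
\[
\Phi=(\sigma,\ \alpha+c\sigma,\ \beta+c\sigma)\colon\mathbb R^{30}\to\mathbb R^3 .
\]
Let $U_j$ be the disjoint union of the graphs of $\mathcal U$ with multiplicities given by the coefficients of the $j$-th component of $\Phi$, let $\mathcal U'=\{U_1,U_2,U_3\}$, and let $K'=\operatorname{trop}(\mathcal N_{\mathcal U'})$.

\emph{Claim: $K'=\Phi(K)$.} All multiplicities are positive, so for each $j$ we have $\hom(U_j,G)>0$ if and only if all counts from $\mathcal U$ in $G$ are positive. Hence $\log\mathcal N_{\mathcal U'}=\Phi(\log\mathcal N_{\mathcal U})$. Put $\mathcal C=\operatorname{cone}(\log\mathcal N_{\mathcal U})$. By Theorem~\ref{thm:BRST} and the linearity of $\Phi$ we have $K=\operatorname{cl}\mathcal C$ and $K'=\operatorname{cl}\Phi(\mathcal C)$, and by continuity $\Phi(\mathcal C)\subseteq\Phi(K)\subseteq\operatorname{cl}\Phi(\mathcal C)$. It remains to show that $\Phi(K)$ is closed; here $\sigma$ serves a second purpose. Let $\xi_k\in K$ with $\Phi(\xi_k)$ convergent. Then $\sigma(\xi_k)$ is bounded, and since the coordinates of $\xi_k$ are nonnegative, $(\xi_k)$ is bounded. A subsequence converges to some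 $\xi\in K$, and $\Phi(\xi)=\lim\Phi(\xi_k)$. This proves the claim.

On $\mathbb R^3$ let $\alpha'(w)=w_2-cw_1$ and $\beta'(w)=w_3-cw_1$, so that $\alpha'\circ\Phi=\alpha$ and $\beta'\circ\Phi=\beta$. The points of $K'$ are the points $\Phi(\xi)$ with $\xi\in K$, and $(\alpha',\beta')$ takes at $\Phi(\xi)$ the value that $(\alpha,\beta)$ takes at $\xi$. Conditions (W1)--(W3) depend only on the set of these pairs of values, so $(\alpha',\beta')$ is a witness for $K'$ by Lemma~\ref{lem:Kwitness}. By Lemma~\ref{lem:witness}, $K'$ is not polyhedral. A finite set of pure binomial inequalities corresponds to finitely many linear inequalities, which define a polyhedral cone; so no such set determines $K'$.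

Finally, consider any collection of $\ell\le2$ graphs. Its tropicalization $P$ is a closed convex cone in $\mathbb R^\ell_{\ge0}$ by Theorem~\ref{thm:BRST}. If $P\ne\{0\}$, then $P$ is generated by its points with coordinate sum $1$. These form a nonempty compact convex subset of a point ($\ell=1$) or of a segment ($\ell=2$), that is, a point or a segment. So $P$ is generated by at most two vectors and is polyhedral by the Minkowski--Weyl theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BR}
Blekherman and Raymond, 2022.

\bibitem{BRST}
Blekherman, Raymond, Singh, and Thomas, 2022.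

\bibitem{Erdos}
Erd\H{o}s, \emph{Graph theory and probability}, 1959.

\bibitem{Matus}
Mat\'u\v{s}, \emph{Infinitely many information inequalities}, ISIT 2007.

\bibitem{Poster}
\texttt{https://sites.ucmerced.edu/\allowbreak files/\allowbreak ctsogka/\allowbreak files/\allowbreak dascalu\_AWM\_SIAM\_23\_poster.pdf}

\end{thebibliography}
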